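# Small retractions of dendroids onto trees

## 1. Two fans in the plane and their vertical projections

Let $o=(0,0)$ and $A_\infty=[0,1]\times\{0\}$.

**Example 1.1 (harmonic fan).** For $n\ge1$ let $A_n$ be the segment from $o$ to $(1,\frac1n)$, and let $X_H=A_\infty\cup\bigcup_{n\ge1}A_n$. This is a compact set made of infinitely many "legs" that meet only at $o$; the legs $A_n$ converge to the leg $A_\infty$. We look for a tree inside $X_H$ onto which $X_H$ can be pushed by a very small motion. Fix $N$, put $T_N=A_\infty\cup A_1\cup\dots\cup A_N$, and define
$$r_N(x,y)=\begin{cases}(x,y)&\text{on }A_\infty\cup A_1\cup\dots\cup A_N,\\ (x,0)&\text{on }A_\infty\cup\bigcup_{n>N}A_n.\end{cases}$$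
Both pieces are closed, they meet in $A_\infty$, and the two formulas agree there, so $r_N$ is continuous. It is the identity on $T_N$, and it moves no point by more than $\frac1{N+1}$. Two points with the same image are at distance at most $\frac2{N+1}$.

**Example 1.2 (zigzag fan).** Now fold the legs. For $n\ge1$ and $0\le j\le 2n$ put
$$\theta_{n,j}=\frac1n-\frac{j}{2n+1}\cdot\frac1{n(n+1)},\qquad p_{n,j}=(x_j,\theta_{n,j}x_j),\qquad x_j=\begin{cases}1& j\text{ even},\\ \tfrac12& j\text{ odd,}\end{cases}$$
and let $A_n$ be the polygonal line $o,p_{n,0},p_{n,1},\dots,p_{n,2n}$. The abscissa along $A_n$ makes $2n+1$ monotone moves, $0\to1\to\frac12\to1\to\dots\to1$, and turns $2n$ times, at $p_{n,0},\dots,p_{n,2n-1}$. The slope $y/x$ equals $\frac1n$ on the first segment (minus $o$) and is strictly decreasing afterwards, since along a segment in $\{x>0\}$ whose line misses $o$ the slope is strictly monotone. So $A_n$ does not cross itself and is an arc. All slopes on $A_n\setminus\{o\}$ lie in $[\theta_{n,2n},\frac1n]\subset(\frac1{n+1},\frac1n]$, so distinct legs meet only at $o$. Let $X_Z=A_\infty\cup\bigcup_nA_n$. Again $A_n\to A_\infty$,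 and the formula for $r_N$ works word for word: since $0\le y\le x/n\le 1/n$ on $A_n$, no point moves by more than $\frac1{N+1}$.

In both cases the vertical projection was a gift from the plane. The legs may fold more and more often, but the projection does not notice. Suppose now that we are handed an abstract space of this kind, with branching and folding everywhere and no plane around it. Can it still be pushed by arbitrarily small motions onto trees that sit inside it? The rest of the lecture makes this precise and proves that the answer is yes.

## 2. Dendroids, trees, $\varepsilon$-mappings, and the theorem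

**Definitions.** A *continuum* is a compact connected metric space; $d$ is its metric. It is *hereditarily unicoherent* if the intersection of any two of its subcontinua is connected (empty or a continuum). A *dendroid* is an arcwise connected, hereditarily unicoherent continuum. A *tree* is a connected finite graph (a connected union of finitely many arcs, any two of which meet in at most common endpoints) containing no simple closed curve; a one-point space is a (degenerate) tree. For $\varepsilon>0$, an *$\varepsilon$-mapping* is a continuous map $f:X\to Y$ with $\operatorname{diam}f^{-1}(y)<\varepsilon$ for every $y\in Y$. A *retraction* $r:X\to T$ onto $T\subset X$ is a continuous map with $r(t)=t$ for all $t\in T$.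

A circle is not hereditarily unicoherent, since two closed half-circles meet in two points. Trees are dendroids: a subcontinuum of a tree contains, with any two of its points, the unique arc between them, and so does the intersection of two subcontinua.

**Example 2.1 (the fans are dendroids).** Let $X$ be $X_H$ or $X_Z$. It is clearly arcwise connected. Let $K\subset X$ be a subcontinuum.

Suppose $o\in K$. We claim that $K\cap A_n$ is an initial subarc (possibly $\{o\}$) of each leg. Let $n<\infty$ and $p\in A_n\setminus K$. The part $A_n^{>p}$ of $A_n$ beyond $p$ is open in $X$, and its closure adds only $p$. So $K\cap A_n^{>p}$ is clopen in $K$ and misses $o$; hence it is empty. This proves the claim for $n<\infty$. For $A_\infty$, suppose $p=(c,0)\notin K$ while $(c',0)\in K$ for some $c'>c$. As $K$ is closed, there is $N$ such that for $n\ge N$ the point $(c,\frac cn)$ of the first segment of $A_n$ is not in $K$; hence $K\cap A_n\subset\{x<c\}$ for these $n$. The set $U=\{x>c\}\cap X\setminus(A_1\cup\dots\cup A_{N-1})$ is open in $X$, and $K\cap U=K\cap A_\infty\cap\{x>c\}=K\cap A_\infty\cap\{x\ge c\}$. This is a nonempty clopen subset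 of $K$ missing $o$, a contradiction.

Suppose $o\notin K$. For $n<\infty$ the set $A_n\setminus\{o\}$ is open in $X$ and closed in $X\setminus\{o\}$, so $K\cap A_n$ is clopen in $K$. Hence $K$ lies in one leg.

Let now $K,L$ be subcontinua. If both contain $o$, then $K\cap L$ is a union of initial subarcs of legs, hence connected. If $o\notin K$, then $K$ is a subarc of one leg $A$, the set $L\cap A$ is a subarc of $A$ or empty or contributes nothing to $K\cap L$ (the latter when $L$ lies in another leg), and $K\cap L=K\cap(L\cap A)$ is connected.

**Question.** Let $X$ be a dendroid. Do there exist, for each $\varepsilon>0$, a tree $T\subset X$ and an $\varepsilon$-mapping $r:X\to T$ such that $r$ is a retraction?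

The question is taken from the paper "On Lifting Properties For Confluent Mappings". The answer is yes, in the following stronger form; the question is the case where $T_0$ is a point.

**Theorem 1.** *Let $X$ be a dendroid, $T_0\subset X$ a (possibly degenerate) tree and $\varepsilon>0$. Then there are a tree $T$ with $T_0\subset T\subset X$ and a retraction $r:X\to T$ with $d(r(x),x)<\varepsilon/3$ for all $x\in X$. In particular $r$ is an $\varepsilon$-mapping.*

The last sentence is immediate: if $r(x)=r(x')$ then $d(x,x')<2\varepsilon/3$, so every fiber has diameter at most $2\varepsilon/3<\varepsilon$. Section 11 contains two complements, a characterization of dendroids (Theorem 2) and an inverse limit representation (Theorem 3).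

We use the following known facts.

* **(F1)** (H. Cook, *Tree-likeness of dendroids and λ-dendroids*, Fund. Math. 68 (1970), 19–22.) Every dendroid is tree-like: for every $\delta>0$ it has a finite open cover of mesh $<\delta$ whose nerve is a tree. (The nerve has the cover elements as vertices and a simplex for each subfamily with a common point; an arc covered by a chain of small intervals has an arc as nerve.)
* **(F2)** The composant of a point $p$ of a continuum is the union of all proper subcontinua containing $p$. A continuum is *decomposable* if it is the union of two proper subcontinua. A nondegenerate indecomposable continuum has more than one composant, and its composants are pairwise disjoint. Hence it contains two points that lie together in no proper subcontinuum. (In the decomposable continuum $[0,1]$ the composants of $0$ and of $\frac12$ are $[0,1)$ and $[0,1]$, which overlap.)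
* **(F3)** Trees are absolute retracts, hence absolute extensors for metric spaces: a continuous map from a closed subset of a metric space into a tree extends to the whole space, and a tree contained in a metric space is a retract of it.
* **(F4)** In a compact space the components coincide with the quasi-components (the component of $x$ is the intersection of all clopen sets containing $x$).
* **(F5)** The Baire category theorem, and König's lemma: an infinite, connected, locally finite graph contains a ray, i.e. an infinite path $C_0,C_1,C_2,\dots$ with distinct vertices.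

From (F1) we get: *for every $\delta>0$ a dendroid $X$ has a $\delta$-mapping onto a tree.* Take the canonical map to the nerve given by a partition of unity subordinate to the cover. Points with the same image have a common positive coordinate, so they lie in a common element of the cover. The image is a subcontinuum of a tree, hence a tree.

Cook's theorem gives trees *near* $X$, as images. The theorem asks for trees *inside* $X$, and for maps that fix them.

## 3. Arcs in a dendroid

Let $X$ be a dendroid.

**3.1 (Unique arcs).** If $A,B$ are arcs from $x$ to $y$, then $A\cap B$ is connected and contains $x,y$, so $A=A\cap B=B$. Thus arcs are unique; write $[x,y]$, with $[x,x]=\{x\}$. If $K$ is a subcontinuum and $x,y\in K$, then $K\cap[x,y]$ is connected and contains both endpoints, so $[x,y]\subset K$. Hence subcontinua of $X$ are dendroids. Moreover, every nondegenerate subcontinuum $N$ is decomposable: otherwise (F2) gives $p,q\in N$ lying together in no proper subcontinuum of $N$; then $[p,q]\subset N$ equals $N$, so $N$ is an arc, which is decomposable, a contradiction.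

The next lemma will forbid infinite paths in a graph that we attach to $X$. It says that an arc cannot be lengthened forever without converging.

**Lemma 3.2.** *If $[a,y_1]\subsetneq[a,y_2]\subsetneq\cdots$ are arcs in $X$, then there is an arc $[a,y]$ containing them all.*

*Proof.* Put $R_j=\bigcup_{i\ge j}[y_j,y_i]$, $M_j=\overline{R_j}$ and $N=\bigcap_jM_j$. Each $R_j$ is connected and $R_{j+1}\subset R_j$, so the $M_j$ are decreasing continua and $N$ is a continuum.

*Case 1: there is $z\in N\cap[a,y_k]$ for some $k$.* We derive a contradiction. For $j\ge k$ the set $M_j\cap[a,y_j]$ is connected and contains $z$ and $y_j$, so $[z,y_j]\subset M_j$. For $i\ge j\ge k$ the order on $[a,y_i]$ is $z\le y_j\le y_i$, so $M_i\supset[z,y_i]\supset[z,y_j]$. Hence $R:=\bigcup_{j\ge k}[z,y_j]\subset N$. For $j\ge k$ we have $R_j\subset R\subset N\subset M_j=\overline{R_j}$, so $N=\overline{R_j}$. Since $y_k,y_{k+1}\in N$, $N$ is nondegenerate, and by 3.1 $N=A\cup B$ with proper subcontinua $A,B$. For $j\ge k$ we have $R_j\cap A\ne\emptyset$, since otherwise $R_j\subset B$ and $N=\overline{R_j}\subset B$. Pick $w\in A\cap R$, say $w\in[z,y_j]$ with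 $j\ge k$. For any $i\ge j$ pick $w'\in A\cap R_i$, say $w'\in[y_i,y_l]$. On $[z,y_l]$ the order is $w\le y_j\le y_i\le w'$, and $A\cap[z,y_l]$ is connected, so $[y_j,y_i]\subset[w,w']\subset A$. As $i$ was arbitrary, $R_j\subset A$ and $N=\overline{R_j}\subset A$, a contradiction.

*Case 2: $N\cap[a,y_k]=\emptyset$ for all $k$.* Fix $y\in N$. Given $k$, compactness gives $j>k$ with $M_j\cap[a,y_k]=\emptyset$. Since $y_j,y\in M_j$, also $[y_j,y]\subset M_j$. Let $w$ be the first point of $[a,y_j]$, starting from $a$, that lies in $[y_j,y]$. Then $[a,w]\cap[w,y]=\{w\}$, so $[a,y]=[a,w]\cup[w,y]$. As $w\in M_j$, we have $w\notin[a,y_k]$, so $w$ comes after $y_k$ on $[a,y_j]$, and $[a,y_k]\subset[a,w]\subset[a,y]$. The point $y$ did not depend on $k$, so $[a,y]$ contains all the arcs. $\square$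

**3.3 (Finite unions of arcs).** *A subcontinuum $Y\subset X$ that is a finite union of (possibly degenerate) arcs $[p_j,q_j]$ is a tree.* Fix $o\in Y$. The set $[o,p_j]\cup[o,q_j]$ is a continuum containing $p_j,q_j$, so by 3.1 $[p_j,q_j]\subset[o,p_j]\cup[o,q_j]\subset Y$. Hence $Y$ is a finite union of arcs $[o,e_j]$. Each $[o,e_{k+1}]\cap[o,e_j]$ is connected and contains $o$, so it is an initial subarc of $[o,e_{k+1}]$. Hence $[o,e_{k+1}]\cap\bigcup_{j\le k}[o,e_j]=[o,w]$ for some $w$, and $\bigcup_{j\le k+1}[o,e_j]$ arises from $\bigcup_{j\le k}[o,e_j]$ by attaching the arc $[w,e_{k+1}]$ at the single point $w$. Inductively $Y$ is a connected finite graph. It contains no simple closed curve, since arcs in $X$ are unique.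

## 4. Lifting the nerve fails on a Z-shaped arc

The first thing to try is this. Take a $\delta$-mapping $g:X\to S$ onto a tree and look for a copy of $S$ inside $X$: a continuous $\sigma:S\to X$ with $g\sigma=\mathrm{id}_S$. Then $\sigma g$ would be a retraction onto the tree $\sigma(S)$ moving points by less than $\delta$. It fails already for an arc.

**Example 4.1.** Let $h>0$ be small and let $X$ be the polygonal arc through $(1,h)$, $(3,\frac h2)$, $(2,-\frac h2)$, $(4,-h)$. The projection $g(x,y)=x$ onto $S=[1,4]$ has fibers of diameter at most $2h$. A map $\sigma$ with $g\sigma=\mathrm{id}$ would be a path in $X$ from the endpoint over $1$ to the endpoint over $4$, hence would cover the arc $X$; but then $g=\sigma^{-1}$ would be injective, which it is not.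

So the tree $T$ must be allowed to be more folded than $S$. To see how much, we record which pieces of $X$ lie over each small piece of $S$ and how they are connected. This leads to a graph.

**The cover.** Let $X,T_0,\varepsilon$ be as in Theorem 1. If $\operatorname{diam}X<\varepsilon/3$, any retraction $X\to T_0$, which exists by (F3), proves Theorem 1. So from now on $\operatorname{diam}X\ge\varepsilon/3$. Take an $(\varepsilon/3)$-mapping $g$ of $X$ onto a tree $S$; then $S$ is nondegenerate. Sets $A\subset S$ of sufficiently small diameter satisfy $\operatorname{diam}g^{-1}(A)<\varepsilon/3$: otherwise there would be $x_n,x_n'$ with $d(x_n,x_n')\ge\varepsilon/3-\frac1n$ and the distance of $g(x_n)$ and $g(x_n')$ less than $\frac1n$, and limit points would give a fiber of diameter $\ge\varepsilon/3$. Triangulate $S$ finely, let $P_s$ be the set of points whose barycentric coordinate at the vertex $s$ is $\ge\frac13$, and let $F_s=g^{-1}(P_s)$. From now on $S$ denotes the finite combinatorial tree of vertices and edges. Every point of the triangulated tree has a coordinate $\ge\frac12>\frac13$, and $P_s\cap P_{s'}\ne\emptyset$ with $s\ne s'$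 only if $s,s'$ span an edge. So for a fine triangulation:

* **(C1)** $X=\bigcup_s\operatorname{int}F_s$;
* **(C2)** $F_s\cap F_{s'}=\emptyset$ unless $s=s'$ or $s,s'$ are adjacent in $S$;
* **(C3)** $\mu:=\max_s\operatorname{diam}F_s<\varepsilon/3$.

Condition (C3) is not used before Section 10; in examples we ignore it.

**The component graph.** Let $V_s$ be the space of components of the compactum $F_s$, with quotient map $p_s:F_s\to V_s$. The compactum $F_s$ has only countably many clopen subsets. Their characteristic functions define a continuous map $F_s\to\{0,1\}^{\mathbb N}$ whose fibers are the quasi-components, i.e. by (F4) the components. So $V_s$ is homeomorphic to a compact subset of the Cantor set: it is compact, metrizable and zero-dimensional. If $C_n\to C$ in $V_s$, $x_n\in C_n$ and $x_n\to x$, then $p_s(x)=\lim p_s(x_n)=C$, i.e. $x\in C$. We call this the *limit property*.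

Let $V=\bigsqcup_sV_s$, with label $\lambda(C)=s$ for $C\in V_s$; the label is locally constant. Join $C,C'\in V$ by an edge, written $C\sim C'$, iff $\lambda(C),\lambda(C')$ are adjacent in $S$ and $C\cap C'\ne\emptyset$. Call this graph $\Gamma$. Distinct vertices with equal labels are disjoint, and vertices with distinct nonadjacent labels are disjoint by (C2). Therefore
$$\text{distinct vertices } C,C'\text{ intersect as sets}\iff C\sim C'.\tag{4.1}$$
For $W\subset V$ let $\Gamma[W]$ be the induced subgraph. A *morphism* between $S$-labeled graphs is a vertex map preserving adjacency and labels.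

**Example 4.2.** In Example 4.1 triangulate $[1,4]$ with vertices $1,2,3,4$, so $F_s=\{|x-s|\le\frac23\}$. Walking along $X$ we meet the components in the order of the labels $1,2,3,2,3,4$, so $\Gamma$ is a path with these labels. No four consecutive vertices carry the labels $1,2,3,4$, so there is no morphism $S\to\Gamma$: the failure of lifting is visible in $\Gamma$. Since $\Gamma$ is finite, we may simply use all of it.

**Example 4.3.** For the fans use $g(x,y)=x$ and $S$ with vertices $0,\frac12,1$, named $s_0,s_1,s_2$. Then $F_{s_0}=\{x\le\frac13\}$, $F_{s_1}=\{\frac16\le x\le\frac56\}$, $F_{s_2}=\{x\ge\frac23\}$. The set $F_{s_0}$ is connected through $o$: one vertex $C_0$. A connected set missing $o$ lies in one leg. In the harmonic fan each leg contributes one component of $F_{s_1}$ and one of $F_{s_2}$, so $\Gamma$ is a star of paths of length $2$ from $C_0$. In the zigzag fan, $F_{s_1}\cap A_n$ has $n+1$ components (one on the first segment, one around each of $p_{n,1},p_{n,3},\dots,p_{n,2n-1}$), and $F_{s_2}\cap A_n$ has $n+1$ components (around $p_{n,0},p_{n,2},\dots,p_{n,2n}$). So the leg $A_n$ gives a path from $C_0$ of length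 $2n+2$ with labels $s_0,s_1,s_2,s_1,s_2,\dots,s_1,s_2$, and $A_\infty$ gives a path $C_0,D_1,D_2$ with labels $s_0,s_1,s_2$. The vertices $\ne C_0$ on the leg $A_n$, $n<\infty$, are isolated in $V$, because the corresponding components are open in $F_{s_1}$ or $F_{s_2}$. Any sequence of vertices with label $s_k$ ($k=1,2$) on legs with $n\to\infty$ converges to $D_k$: by the limit property a limit vertex contains a point of $A_\infty\cap F_{s_k}=D_k$. The retraction $r_N$ of Section 1 now has a combinatorial shadow. Let $\Phi$ fix all vertices on $A_\infty,A_1,\dots,A_N$ and send a vertex with label $s_k$ on $A_n$, $n>N$, to $D_k$, where $D_0=C_0$. This is a locally constant idempotent morphism $\Gamma\to\Gamma$ with finite image.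

Example 4.3 shows what to aim for: *a locally constant idempotent morphism $\Phi:\Gamma\to\Gamma$ with finite image, fixing a prescribed finite connected set of vertices.* Sections 5 to 9 produce it for every dendroid; Section 10 converts it into the retraction $r$.

## 5. The component graph is a tree without rays

**(P1)** *$\sim$ is closed in $V\times V$.* This makes limits of edges into edges. Let $C_n\to C$, $C_n'\to C'$, $C_n\sim C_n'$. The labels are eventually constant, so $\lambda(C),\lambda(C')$ are adjacent. Choose $x_n\in C_n\cap C_n'$; by the limit property a limit point of $(x_n)$ lies in $C\cap C'$. So $C\sim C'$.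

**(P1′)** *Let $A,B\subset V$ be disjoint closed sets with no edges between them, and let $O\supset A$ be open. Then there are disjoint clopen $U_A\supset A$, $U_B\supset B$ with no edges between them and $U_A\subset O$.* This thickens separations. Take decreasing sequences of clopen sets $U_A^n,U_B^n$ with intersections $A,B$. For large $n$, $U_A^n\subset O$ by compactness. If for infinitely many $n$ there were $a_n\in U_A^n$, $b_n\in U_B^n$ with $a_n=b_n$ or $a_n\sim b_n$, then limit points $a\in A$, $b\in B$ would satisfy $a=b$ or, by (P1), $a\sim b$, a contradiction.

**(P2)** *$\Gamma$ is a tree (connected, acyclic).* *Connected:* given $C,C'$, take $x\in C$, $x'\in C'$. By (C1) and a Lebesgue number, subdivide $[x,x']$ into finitely many consecutive subarcs $J_j\subset F_{s_j}$, $1\le j\le r$. Let $Z_j\in V_{s_j}$ contain $J_j$. Consecutive members of $C,Z_1,\dots,Z_r,C'$ intersect, hence by (4.1) are equal or adjacent. *Acyclic:* let $C_1,\dots,C_n$ be a shortest cycle. Its labels form a closed walk in the tree $S$, so $n$ is even and $n\ge4$; and a shortest cycle has no chords. By (4.1) the set $C_n$ meets only $C_1$ and $C_{n-1}$ among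 the others, and $C_1\cap C_{n-1}=\emptyset$. Hence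
$$(C_1\cup\dots\cup C_{n-1})\cap C_n=(C_1\cap C_n)\sqcup(C_{n-1}\cap C_n)$$
is a disjoint union of two nonempty closed sets, although $C_1\cup\dots\cup C_{n-1}$ and $C_n$ are continua. This contradicts hereditary unicoherence.

**(P3)** *$\Gamma$ contains no ray.* This is where Lemma 3.2 enters. Let $C_0,C_1,\dots$ be a ray. By (P2) and (4.1), $C_m\cap C_n=\emptyset$ if $|m-n|\ge2$. So the sets $D_n=C_n\cap C_{n+1}$, which are continua, are pairwise disjoint.

*Entrance points.* Fix $x_0\in D_0$. For $n\ge1$ there is a unique $a_n\in D_n$ with $[x_0,a_n]\cap D_n=\{a_n\}$. Existence: take the first point of $D_n$ on an arc from $x_0$ to a point of $D_n$. Uniqueness: if $a\ne a'$ were two such points, then $[a,a']\subset D_n$ by 3.1, so $[x_0,a]\cap[a,a']=\{a\}$ and $[x_0,a']=[x_0,a]\cup[a,a']$ meets $D_n$ in more than $a'$. Consequently $a_n$ is the first point of $D_n$ on every arc that starts at $x_0$ and meets $D_n$.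

*The arcs increase.* For $n\ge1$ the arc $[x_0,a_{n+1}]$ lies in the continuum $C_1\cup\dots\cup C_{n+1}$. It meets both $C_1\cup\dots\cup C_n$ (in $x_0$) and $C_{n+1}$ (in $a_{n+1}$), so by connectedness it meets their intersection, which is $D_n$. Its first point in $D_n$ is $a_n$, and $a_{n+1}\notin D_n$. Hence $[x_0,a_n]\subsetneq[x_0,a_{n+1}]$.

*Contradiction.* By 3.2 all these arcs lie in one arc starting at $x_0$, and $a_n$ converges monotonically on it to a point $a$. Let $a\in\operatorname{int}F_s$. For some $n_0\ge1$ the subarc $[a_{n_0},a]$ lies in $F_s$, hence in one component $C\in V_s$. So $a_n\in C\cap C_n\cap C_{n+1}$ for all $n\ge n_0$. If $C=C_n$ for some $n\ge n_0$, then $C_n$ would meet $C_{n+3}$ in $a_{n+3}$, which is impossible. So $C\sim C_{n_0}$ and $C\sim C_{n_0+1}$, which gives a triangle, contradicting (P2).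

**Definition.** A closed $W\subset V$ is *connected* if it is nonempty and is not a disjoint union of two nonempty closed sets with no edges between them.

This is a topological notion, weaker on its face than graph connectedness. For example, in the zigzag fan, removing from $V$ one interior vertex of a finite leg leaves a closed set that is not connected: the outer end of the leg is a finite set of isolated points and splits off. The next property says that the two notions agree on closed sets.

**(P4)** *If $W\subset V$ is closed and connected, then $\Gamma[W]$ is connected as an abstract graph, i.e. a subtree of $\Gamma$.* For closed $W'\subset V$ let $Y_{W'}=\bigcup_{C\in W'}C=\bigcup_sp_s^{-1}(W'\cap V_s)$, a closed set.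

*$Y_W$ is a continuum.* Given a separation $Y_W=Y_1\sqcup Y_2$ into nonempty closed sets, every $C\in W$ lies in exactly one $Y_i$. The sets $\{C\in W:C\subset Y_i\}$ are nonempty, closed by the limit property, and have no edges between them, since adjacent vertices intersect. This contradicts the connectedness of $W$.

*Paths in $W$.* Let $C,C'\in W$, $x\in C$, $x'\in C'$. By 3.1, $[x,x']\subset Y_W$. Subdivide it into $J_1,\dots,J_r$ with $J_j\subset Z_j\in V_{s_j}$ as in (P2). We claim that $J_j\subset D_j$ for some $D_j\in W$. If $Z_j\in W$, take $D_j=Z_j$. Otherwise every point of $J_j$ lies in some $D\in W$ with $D\ne Z_j$ and $D\cap Z_j\ne\emptyset$, so $\lambda(D)$ is adjacent to $s_j$. Hence $J_j$ is covered by the closed sets $Y_{W\cap V_s}\subset F_s$ with $s$ adjacent to $s_j$. These are pairwise disjoint by (C2), since two neighbors of $s_j$ in the tree $S$ are not adjacent. So $J_j\subset Y_{W\cap V_s}$ for one $s$. The component $D_j$ of $F_s$ containing $J_j$ meets, hence equals, a member of $W\cap V_s$. This proves the claim. Consecutive members of $C,D_1,\dots,D_r,C'$ intersect, so they are equal or adjacent, and $C,C'$ are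 joined in $\Gamma[W]$.

## 6. Finite tree quotients of the component graph

We now approximate the infinite compact graph $\Gamma$ by finite trees. This is the second use of Cook's theorem, at a much finer scale than the first.

**(P5)** *For every finite clopen partition $\mathcal P$ of $V$ (into nonempty sets) refining $\{V_s\}$ there are a finite $S$-labeled tree $\mathcal Q$ and a morphism $q:\Gamma\to\mathcal Q$ with clopen fibers refining $\mathcal P$.*

*Choice of a fine map.* For $P\in\mathcal P$ let $F_P=\bigcup_{C\in P}C$, a compact set. Let $\delta>0$ be at most the least distance between disjoint sets among the $F_P$, and let $\gamma:X\to Q$ be a $\delta$-mapping onto a tree $Q$. If $F_P\cap F_{P'}=\emptyset$, then $\gamma(F_P)\cap\gamma(F_{P'})=\emptyset$. In a sufficiently fine triangulation of $Q$ let $N_P$ be the union of the closed simplices meeting $\gamma(F_P)$; then $N_P\cap N_{P'}=\emptyset$ whenever $F_P\cap F_{P'}=\emptyset$.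

*The graph $\mathcal Q$.* Its vertices are the pairs $(P,K)$, $K$ a component of $N_P$, labeled $s$ if $P\subset V_s$. Two vertices are adjacent iff their labels are adjacent in $S$ and their components intersect. Then distinct vertices $(P,K),(P',K')$ have intersecting components iff they are adjacent. Indeed, if $P=P'$, then $K\cap K'=\emptyset$; if $P\ne P'$ have equal, or distinct nonadjacent, labels, then $F_P\cap F_{P'}=\emptyset$, so $N_P\cap N_{P'}=\emptyset$. Since $Q=\bigcup_PN_P$ is connected and is a finite union of the closed connected sets $K$, $\mathcal Q$ is connected. It is acyclic by the argument of (P2): a shortest cycle has even length $\ge4$ because of its labels and has no chords, and the continua $K$ along it contradict the hereditary unicoherence of the tree $Q$.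

*The morphism $q$.* For $C\in P$ let $q(C)=(P,K)$ with $\gamma(C)\subset K$. If $C\sim C'$, the labels are adjacent and $\gamma(C)\cap\gamma(C')\ne\emptyset$, so $q(C),q(C')$ are adjacent. The fibers of $q$ in $P\subset V_s$ are the finitely many disjoint compact sets $p_s(F_P\cap\gamma^{-1}(K))$, hence clopen.

**Edges of images.** *If $q:\Gamma\to\mathcal Q$ is a morphism to a tree and $\Gamma[W]$ is connected, then*
$$\mathcal Q[q(W)]\text{ is a tree, each edge of which is the image of an edge of }\Gamma[W].\tag{6.1}$$
The images of edges of $\Gamma[W]$ form a connected spanning subgraph of the forest $\mathcal Q[q(W)]$. A connected spanning subgraph of a forest contains all its edges, since a missing edge would close a cycle.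

**The sequence $\Gamma_i$.** Using (P5) inductively, choose $q_1,q_2,\dots$ such that the fibers of $q_{i+1}$ refine those of $q_i$ and have diameter $<\frac1{i+1}$ in a fixed metric on $V$. Let $\Gamma_i$ be the finite tree induced on $q_i(V)$. For $i\le j$ there is a unique map $\pi_{ij}$ with $q_i=\pi_{ij}q_j$. By (6.1) every edge of $\Gamma_j$ is the image of an edge of $\Gamma$, so $\pi_{ij}:\Gamma_j\to\Gamma_i$ is a morphism.

## 7. Good and bad pairs

We have morphisms $\Gamma\to\Gamma_i$. For the morphism $\Phi$ we need to come back, from some $\Gamma_i$ to $\Gamma$, with one vertex under control.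

**Definition.** For $W\subset V$ closed connected and $t\in W$, the pair $(W,t)$ is *good* if for some $i$ there is a morphism $\varphi:\Gamma_i[q_i(W)]\to\Gamma$ with $\varphi(q_i(t))=t$; then such a morphism exists for all $j\ge i$ (use $\varphi\pi_{ij}$). Otherwise it is *bad*. Let $\mathrm{Bd}(W)=\{t\in W:(W,t)\text{ bad}\}$.

**Example 7.1.** If $W$ is finite and connected, every $(W,t)$ is good. For large $i$ the map $q_i$ is injective on $W$, and by (6.1) it is an isomorphism $\Gamma[W]\to\Gamma_i[q_i(W)]$; take $\varphi$ to be its inverse. So badness can only come from infinitely many vertices.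

The goal of Sections 8 and 9 is that *every* pair is good. We collect five tools.

**(7.1)** *If $W'\subset W$ are closed connected, then $\mathrm{Bd}(W')\subset\mathrm{Bd}(W)$.* Restrict $\varphi$: for $t\in W'$, if $(W,t)$ is good then $(W',t)$ is good.

**(7.2)** *If $W_1\supset W_2\supset\cdots$ are closed connected, then $W=\bigcap W_n$ is closed connected, and $b\in\mathrm{Bd}(W_n)$ for all $n$ implies $b\in\mathrm{Bd}(W)$.* By compactness $W\ne\emptyset$. If $W=A\sqcup B$ with $A,B$ nonempty closed and no edges between them, take $U_A,U_B$ from (P1′). For large $n$, $W_n\subset U_A\cup U_B$, and $W_n\cap U_A$, $W_n\cap U_B$ contradict the connectedness of $W_n$. Next, for each $i$ we have $q_i(W_n)=q_i(W)$ for large $n$: $q_i(V)$ is finite, and if $W_n\cap q_i^{-1}(v)\ne\emptyset$ for all $n$, then $W\cap q_i^{-1}(v)\ne\emptyset$ by compactness. So if $(W,b)$ were good, $(W_n,b)$ would be good for large $n$.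

**(7.3)** *For closed $E\subset V$ and $t\in E$ let $L_t(E)$ be the intersection of all relatively clopen $H\subset E$ with $t\in H$ and no edges between $H$ and $E\setminus H$. Then $L_t(E)$ is closed and connected, and contains $t$.* This is a "quasi-component with edges". The sets $H$ are closed under finite intersections. Suppose $L_t(E)=A\sqcup B$ with $A,B$ closed, no edges between them, $t\in A$, $B\ne\emptyset$. Take $U_A,U_B$ from (P1′). By compactness some such $H$ lies in $U_A\cup U_B$. Then $H\cap U_A$ is relatively clopen in $E$, contains $t$, and has no edges to $E\setminus H$ nor to $H\cap U_B$. So $L_t(E)\subset H\cap U_A$, which misses $B$, a contradiction.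

**(7.4)** *An infinite walk in $\Gamma$ visits some vertex infinitely often.* Otherwise its traversed subgraph is infinite, connected and locally finite, and contains a ray by König's lemma, contradicting (P3).

**(7.5)** *If $C_1\supset C_2\supset\cdots$ are nonempty connected vertex sets of $\Gamma$ (each $\Gamma[C_n]$ connected), then $\bigcap C_n\ne\emptyset$.* No closedness is assumed. Fix $x\in V$ and let $b_n$ be the vertex of the subtree $C_n$ nearest to $x$. The path from $x$ to any vertex of $C_n$ passes through $b_n$; in particular the path from $x$ to $b_{n+1}\in C_n$ does. If $(b_n)$ were not eventually constant, these growing paths would unite to a ray, contradicting (P3). So $b_n=b$ for all large $n$, and $b\in\bigcap C_n$.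

## 8. Oscillating walks and the set where distance is unbounded

Let $(W,t)$ be a pair. By (P4) and (6.1), $G_i=\Gamma_i[q_i(W)]$ is a finite tree; root it at $q_i(t)$. For a vertex $v$ let $G_i^v$ be the subtree of $v$ and its descendants. Write $v\preceq x$ if there is a morphism $G_i^v\to\Gamma$ with $v\mapsto x$. Then $(W,t)$ is bad iff $q_i(t)\not\preceq t$ for all $i$.

A morphism $G_i\to\Gamma$ can be sought greedily, from the root downward. When this fails for every $i$, we follow the failure down the trees and pass to limits.

**Lemma 8.1.** *Let $(W,t)$ be bad. There are infinite sets $J_0\supset J_1\supset\cdots$ of indices, vertices $v_n^i\in G_i$ ($i\in J_n$) of depth $n$, and $t_n\in W$ with $t_0=t$, such that for all $n$:*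

1. *$v_n^i\not\preceq t_n$ and $\lambda(v_n^i)=\lambda(t_n)$ for all $i\in J_n$;*
2. *the sets $q_i^{-1}(v_n^i)\cap W$ converge to $t_n$ as $i\to\infty$ in $J_n$, i.e. they are eventually contained in every neighborhood of $t_n$;*
3. *$v_{n+1}^i$ is a child of $v_n^i$ (for $i\in J_{n+1}$) and $t_{n+1}\sim t_n$.*

*Moreover all $(W,t_n)$ are bad, so all $t_n$ lie in the component of $t$ in $\Gamma[\mathrm{Bd}(W)]$.*

*Proof.* Two remarks on (2). Since the fibers of $q_i$ shrink, (2) already follows if some $y^i\in W\cap q_i^{-1}(v_n^i)$ converge to $t_n$. And (2) implies that for each $m$,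
$$\pi_{mi}(v_n^i)=q_m(t_n)\quad\text{for all large }i\in J_n,\tag{8.1}$$
because $q_m$ is locally constant and $\pi_{mi}(v_n^i)=q_m(x)$ for any $x\in q_i^{-1}(v_n^i)\cap W$.

**Start.** Put $J_0=\mathbb N$, $t_0=t$, $v_0^i=q_i(t)$. Then (1) is badness, and (2) holds with $y^i=t$.

**Step from $n$ to $n+1$.** Let $i\in J_n$. Suppose every child $c$ of $v_n^i$ had a neighbor $x_c$ of $t_n$ in $\Gamma$ with $c\preceq x_c$. Then the corresponding morphisms on the subtrees $G_i^c$ together with $v_n^i\mapsto t_n$ would form a morphism showing $v_n^i\preceq t_n$ (this includes the case of no children), contrary to (1). So there is a child $v_{n+1}^i$ with $v_{n+1}^i\not\preceq x$ for all neighbors $x$ of $t_n$. By (6.1) the edge $v_n^iv_{n+1}^i$ is the image of an edge $y^iz^i$ of $\Gamma[W]$. By (2), $y^i\to t_n$. On an infinite $J_{n+1}\subset J_n$ we have $z^i\to t_{n+1}\in W$, with $\lambda(z^i)=\lambda(t_{n+1})$ for all $i\in J_{n+1}$. Then $t_{n+1}\sim t_n$ by (P1), so $v_{n+1}^i\not\preceq t_{n+1}$; also $\lambda(v_{n+1}^i)=\lambda(z^i)=\lambda(t_{n+1})$, and (2) holds for $n+1$ by the first remark.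

**Badness of $(W,t_n)$.** If $\varphi:\Gamma_m[q_m(W)]\to\Gamma$ is a morphism with $q_m(t_n)\mapsto t_n$, then by (8.1), for large $i\in J_n$, the morphism $\varphi\pi_{mi}$ on $G_i^{v_n^i}$ sends $v_n^i$ to $t_n$, contradicting (1). By (3) consecutive $t_n$ are adjacent, so all lie in one component of $\Gamma[\mathrm{Bd}(W)]$. $\square$

For $x\in W$ let $\ell(x)$ be the distance from $t$ to $x$ in $\Gamma[W]$; it is finite by (P4). Since $q_i$ maps paths in $\Gamma[W]$ to walks in $G_i$,
$$\text{depth of }q_i(x)\text{ in }G_i\ \le\ \ell(x)\qquad(x\in W).\tag{8.2}$$

**8.2 (Where the direct argument stops).** If $\ell$ is bounded on $W$, say $\ell\le k$, then $(W,t)$ is good: by (8.2) no $G_i$ has a vertex of depth $k+1$, while Lemma 8.1 would provide one. This settles, for instance, $(V,C_0)$ for the harmonic fan. If $\ell$ is unbounded, Lemma 8.1 yields only an infinite walk $t_0,t_1,t_2,\dots$ in $\Gamma$, and an infinite walk in a rayless tree is no contradiction: it may oscillate. The zigzag fan of Example 4.3 shows such limits. Let $W=V$, $t=C_0$. Then $\ell$ takes the value $2n+2$ at the end of leg $A_n$, and for fixed $j\ge1$ the vertices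 at distance $j$ from $C_0$ on the legs $A_n$ converge, as $n\to\infty$, to $D_1$ if $j$ is odd and to $D_2$ if $j$ is even. So walks down longer and longer legs converge to the walk $C_0,D_1,D_2,D_1,D_2,\dots$. (The pair $(V,C_0)$ is nevertheless good. Let $\Phi$ be the morphism of Example 4.3. For large $i$ it is constant on the fibers of $q_i$, so it factors as $\Phi=\varphi q_i$; by (6.1) $\varphi$ is a morphism, and $\varphi(q_i(C_0))=C_0$.)

By (7.4) the walk must return infinitely often to one vertex $t^*$. Near $t^*$ there are then vertices at arbitrarily large distance from $t$. So $t^*$ lies in the set $E$ of points where $\ell$ is locally unbounded. In the zigzag fan $E=\{D_1,D_2\}$, a tiny part of $V$. In general $E$ is closed, and Baire's theorem says that it is not all of $W$. The idea is that badness survives on the part of $E$ that hangs together with $t^*$; then a bad pair can always be replaced by one with strictly smaller $W$.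

**Key Lemma 8.3.** *Let $(W,t)$ be bad. Then there are $t^*\in W$ and a closed connected $L\subsetneq W$ with $t^*\in L$ such that $(L,t^*)$ is bad and $t^*$ lies in the same component of $\Gamma[\mathrm{Bd}(W)]$ as $t$.*

*Proof.* Take the objects of Lemma 8.1.

**Step 1: the set $E$ is closed and $E\ne W$.** The sets $B_k=\{x\in W:\ell(x)\le k\}$ are closed, because by compactness and (P1) limits of walks in $\Gamma[W]$ of a fixed length are walks in $\Gamma[W]$; and $W=\bigcup_kB_k$. Let $E$ be the set of $x\in W$ such that $\ell$ is unbounded on every neighborhood of $x$ in $W$. Clearly $E$ is closed. By Baire some $B_k$ has nonempty interior in $W$, and that interior misses $E$. So $E\ne W$.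

**Step 2: choice of $t^*$ and $L$.** By (7.4) applied to the walk $t_0,t_1,\dots$ choose $t^*$ with $t_n=t^*$ for all $n$ in an infinite set $M$. By Lemma 8.1, $t^*$ lies in the component of $t$ in $\Gamma[\mathrm{Bd}(W)]$. For $n\in M$ and $i\in J_n$, any $x^i\in W$ with $q_i(x^i)=v_n^i$ has $\ell(x^i)\ge n$ by (8.2), and $x^i\to t^*$ by (2). Since $M$ is infinite, $t^*\in E$. Put $L=L_{t^*}(E)\subset E\subsetneq W$. By (7.3), $L$ is closed and connected and $t^*\in L$.

**Step 3: $(L,t^*)$ is bad.** We show that a morphism for $L$ would produce one that (1) forbids. Suppose $\varphi:\Gamma_m[q_m(L)]\to\Gamma$ is a morphism with $q_m(t^*)\mapsto t^*$. Let $H_0=q_m^{-1}(q_m(L))$, a clopen neighborhood of $L$.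

*Isolating $L$.* By the definition of $L$ and compactness there is a relatively clopen $H\subset E$ with $t^*\in H\subset H_0$ and no edges between $H$ and $E\setminus H$. By (P1′) there are disjoint clopen $U'\supset H$, $U''\supset E\setminus H$ in $V$ with no edges between $U'$ and $U''$ and with $U'\subset H_0$. The compact set $W\setminus(U'\cup U'')$ misses $E$, so it is covered by finitely many sets on which $\ell$ is bounded; say $\ell\le k$ on it.

*Choosing $n$ and $i$.* Fix $n\in M$ with $n>k$. Let $i\in J_n$ be so large that $i\ge m$, each fiber of $q_i$ lies in one of $U'$, $U''$, $V\setminus(U'\cup U'')$, that $\pi_{mi}(v_n^i)=q_m(t^*)$ (see (8.1)), and that $q_i^{-1}(v_n^i)\cap W\subset U'$; the last is possible by (2), as $t_n=t^*\in U'$.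

*The whole subtree lies over $U'$.* Each vertex $w$ of $G_i^{v_n^i}$ has depth $\ge n>k$. So by (8.2) $\ell>k$ on $q_i^{-1}(w)\cap W$, which is nonempty; hence this set lies in $U'\cup U''$, and so in exactly one of $U'$, $U''$. Call this the type of $w$. Each edge of $G_i^{v_n^i}$ is, by (6.1), the image of an edge of $\Gamma[W]$, whose ends lie both in $U'$ or both in $U''$; so adjacent vertices have the same type. As $G_i^{v_n^i}$ is connected and $v_n^i$ is of type $U'$, all its vertices are of type $U'$.

*Contradiction.* Since $U'\subset H_0$, the morphism $\pi_{mi}$ maps $G_i^{v_n^i}$ into $\Gamma_m[q_m(L)]$, and $v_n^i$ to $q_m(t^*)$. Composing with $\varphi$ gives $v_n^i\preceq t^*=t_n$, contradicting (1). $\square$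

The vertices of small depth, where $\ell$ is bounded, were never needed: condition (1) forbids a morphism on the *lower* part $G_i^{v_n^i}$ alone, and the lower part sees only $E$.

## 9. Descent to a contradiction, and the idempotent morphism

Lemma 8.3 shrinks $W$ but moves the bad point. If we shrink $W$ infinitely often, (7.2) keeps badness in the limit only for a point that is bad at every stage. This is why the lemma records that $t^*$ stays in the same component of $\Gamma[\mathrm{Bd}(W)]$: components form decreasing connected sets, and (7.5) supplies a common point.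

**Proposition 9.1.** *Every pair $(W,t)$ is good.*

*Proof.* Suppose not. Consider pairs $(W,C)$ with $W$ closed connected and $C$ a (nonempty) component of $\Gamma[\mathrm{Bd}(W)]$, ordered by $(W',C')\le(W,C)$ iff $W'\subset W$ and $C'\subset C$. There is at least one such pair.

**Step 1: for each $(W,C)$ there is $(W',C')\le(W,C)$ with $W'\subsetneq W$.** Take $t\in C$, and $L,t^*$ from 8.3, so $t^*\in C$. Let $W'=L$ and let $C'$ be the component of $\Gamma[\mathrm{Bd}(L)]$ containing $t^*$. By (7.1) $C'\subset\mathrm{Bd}(W)$; it is connected and contains $t^*\in C$, so $C'\subset C$.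

**Step 2: every decreasing sequence $(W_n,C_n)$ has a lower bound.** Let $W=\bigcap W_n$, closed connected by (7.2). By (7.5) there is $b\in\bigcap C_n$, and $b\in\mathrm{Bd}(W)$ by (7.2). The component $C$ of $\Gamma[\mathrm{Bd}(W)]$ containing $b$ satisfies $C\subset C_n$ for all $n$, since $C$ is connected, $C\subset\mathrm{Bd}(W_n)$ by (7.1), and $b\in C_n$.

**Step 3: contradiction.** Let $\{O_n\}_{n\ge1}$ be a countable base of $V$. Starting with any pair $(W_1,C_1)$, choose a decreasing sequence by letting $(W_{n+1},C_{n+1})\le(W_n,C_n)$ satisfy $W_{n+1}\cap O_n=\emptyset$ if such a pair exists, and $(W_{n+1},C_{n+1})=(W_n,C_n)$ otherwise. Let $(W,C)$ be a lower bound from Step 2 and $(W',C')\le(W,C)$ with $W'\subsetneq W$ from Step 1. Some $O_n$ meets $W$ and misses $W'$. But then at stage $n$ the pair $(W',C')$ was available, so $W_{n+1}\cap O_n=\emptyset$ and hence $W\cap O_n=\emptyset$, a contradiction. $\square$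

**Proposition 9.2.** *For every finite nonempty $K\subset V$ with $\Gamma[K]$ connected there is a locally constant morphism $\Phi:\Gamma\to\Gamma$ with finite image, $\Phi\circ\Phi=\Phi$ and $\Phi|_K=\mathrm{id}$.*

*Proof.* **Step 1: morphisms controlled at one point.** $V$ is closed connected, since by (P2) any two nonempty sets partitioning $V$ have an edge between them. By 9.1 applied to $(V,t)$ for the finitely many $t\in K$, there is $m$ such that $q_m$ is injective on $K$ and for every $t\in K$ there is a morphism $\varphi_t:\Gamma_m\to\Gamma$ with $\varphi_t(q_m(t))=t$. By (6.1) and injectivity, $q_m:\Gamma[K]\to\Gamma_m[q_m(K)]$ is an isomorphism of trees.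

**Step 2: gluing them along $K$.** For $v\in\Gamma_m$ let $q_m(t_v)$, $t_v\in K$, be the vertex of the subtree $q_m(K)$ nearest to $v$, and put $\varphi(v)=\varphi_{t_v}(v)$. So $\varphi(q_m(t))=t$ for $t\in K$. Consider an edge of the tree $\Gamma_m$. If both ends lie in $q_m(K)$, then $\varphi$ inverts the isomorphism above on it. Otherwise it is not an edge of the subtree $q_m(K)$; after deleting the edges of this subtree from $\Gamma_m$, each component contains exactly one vertex of $q_m(K)$, namely the nearest one to all its vertices. So both ends have the same nearest vertex $q_m(t)$, and $\varphi=\varphi_t$ on both ends. Hence $\varphi$ is a morphism, and $\Psi=\varphi q_m$ is a locally constant morphism $\Gamma\to\Gamma$ with finite image and $\Psi|_K=\mathrm{id}$.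

**Step 3: making it idempotent.** The powers $\Psi^n=(\Psi|_{\Psi(V)})^{n-1}\circ\Psi$, $n\ge1$, are finitely many, since $\Psi(V)$ is finite. They form a finite semigroup, so some $\Phi=\Psi^N$ is idempotent. It is a morphism, is locally constant with finite image because it factors through $q_m$, and fixes $K$. $\square$

## 10. From the idempotent morphism to a small retraction

*Proof of Theorem 1.* Recall the standing assumption $\operatorname{diam}X\ge\varepsilon/3$ and the cover $\{F_s\}$ with (C1)–(C3).

**Step 1: a finite set of vertices carrying $T_0$.** Write $T_0=J_1\cup\dots\cup J_r$ with $J_j$ arcs or points and $J_j\subset F_{s_j}$ (Lebesgue number). Let $Z_j\in V_{s_j}$ contain $J_j$, and $K=\{Z_1,\dots,Z_r\}$. $\Gamma[K]$ is connected: otherwise $K=K_1\sqcup K_2$ with $K_1,K_2$ nonempty and no edges between them, and by (4.1) $\bigcup K_1$, $\bigcup K_2$ would be disjoint closed sets covering the connected set $T_0$ and both meeting it. Take $\Phi$ from 9.2 and let $\mathcal T=\Phi(V)\supset K$. It is a finite set. $\Gamma[\mathcal T]$ is connected, since it contains the morphic image of the connected graph $\Gamma$; hence it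 is a finite tree. Also $\Phi|_{\mathcal T}=\mathrm{id}$.

**Step 2: the tree $T$.** We realize $\mathcal T$ inside $X$. For each edge $CC'$ of $\Gamma[\mathcal T]$ choose $z_{CC'}=z_{C'C}\in C\cap C'$. For $C\in\mathcal T$, $T_0\cap C$ is empty or a subcontinuum, hence a subtree, of $T_0$. Choose $o_C\in C$, with $o_C\in T_0\cap C$ if this is nonempty. Let
$$H_C=(T_0\cap C)\cup\{o_C\}\cup\bigcup_{C'}[o_C,z_{CC'}]\subset C,$$
where $C'$ runs over the neighbors of $C$ in $\mathcal T$; the inclusion holds by 3.1. All pieces contain $o_C$ (or are empty), so $H_C$ is a continuum, and by 3.3 it is a tree. Let $T=\bigcup_{C\in\mathcal T}H_C$. It is connected, since $z_{CC'}\in H_C\cap H_{C'}$ and $\Gamma[\mathcal T]$ is connected; so it is a tree by 3.3. Also $T_0\subset\bigcup_{C\in K}(T_0\cap C)\subset T$.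

**Step 3: a map $f:X\to T$ moving points by at most $\mu$.** For $C\in\mathcal T$ with $\lambda(C)=s$ put $F_C=\bigcup\{D\in V:\Phi(D)=C\}$. Since $\Phi$ preserves labels and is locally constant, $F_C$ is the preimage under $p_s$ of a clopen subset of $V_s$, so it is a relatively clopen subset of $F_s$, hence compact. These sets cover $X$. Since $\Phi(C)=C$, we have $C\subset F_C$.

If $C\ne C'$ and $x\in F_C\cap F_{C'}$, then $x\in D\cap D'$ with $\Phi(D)=C$, $\Phi(D')=C'$; so $D\ne D'$, $D\sim D'$ by (4.1), hence $C\sim C'$. Since $\Gamma$ has no triangles, no point lies in three of the sets $F_C$. So for fixed $C$ the closed sets $F_C\cap F_{C'}$ ($C'\sim C$ in $\mathcal T$) are pairwise disjoint. Put $f\equiv z_{CC'}\in H_C\cap H_{C'}$ on $F_C\cap F_{C'}$, and extend over $F_C$ to a continuous map into the absolute extensor $H_C$. These maps agree on overlaps, and they give a continuous $f:X\to T$ with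
$$f(F_C)\subset H_C\subset C\qquad(C\in\mathcal T).\tag{10.1}$$
If $x\in F_C$ and $\lambda(C)=s$, then $x,f(x)\in F_s$, so $d(f(x),x)\le\mu$. Also $H_C\subset C\subset F_C$ gives $f(H_C)\subset H_C$.

The map $f$ need not fix $T$; it only maps each piece $H_C$ into itself. The last step repairs this by sliding, along arcs of $T$, from $f$ to a true retraction near $T$.

**Step 4: sliding along arcs of $T$.** Give the tree $T$ a compatible path-length metric $\varrho$. For $a,b\in T$, $\tau\in[0,1]$ let $\sigma(a,b,\tau)$ be the point $p\in[a,b]$ with $\varrho(a,p)=\tau\varrho(a,b)$. It is the unique $p\in T$ with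
$$\varrho(a,p)=\tau\varrho(a,b)\quad\text{and}\quad\varrho(p,b)=(1-\tau)\varrho(a,b).$$
Indeed, if $w$ is the point of $[a,b]$ nearest to $p$, then $\varrho(a,p)+\varrho(p,b)=\varrho(a,b)+2\varrho(p,w)$, so these equations force $p=w\in[a,b]$. The equations are preserved under limits, so $\sigma:T\times T\times[0,1]\to T$ has closed graph; since $T$ is compact, $\sigma$ is continuous. Moreover $\sigma(a,b,0)=a$ and $\sigma(a,b,1)=b$.

**Step 5: the retraction.** Let $\rho_0:X\to T$ be any retraction, which exists by (F3), and let $\Theta(x,\tau)=\sigma(f(x),\rho_0(x),\tau)$. If $x\in T$, say $x\in H_C$ with $\lambda(C)=s$, then $f(x)$ and $\rho_0(x)=x$ lie in $H_C$, so $\Theta(x,\tau)\in[f(x),x]\subset H_C\subset F_s$ and $d(\Theta(x,\tau),x)\le\mu<\varepsilon/3$. By compactness of $[0,1]$ and continuity there is an open $O\supset T$ with $d(\Theta(x,\tau),x)<\varepsilon/3$ for $x\in O$, $\tau\in[0,1]$. Take a continuous $u:X\to[0,1]$ with $u=1$ on $T$ and $u=0$ off $O$, and put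
$$r(x)=\Theta(x,u(x)).$$
Then $r:X\to T$ is continuous. For $x\in T$, $r(x)=\rho_0(x)=x$. For $x\in O$, $d(r(x),x)<\varepsilon/3$. For $x\notin O$, $r(x)=f(x)$ and $d(r(x),x)\le\mu<\varepsilon/3$. So $r$ is a retraction onto $T$ moving every point by less than $\varepsilon/3$, and all its fibers have diameter $\le2\varepsilon/3<\varepsilon$. $\blacksquare$

## 11. A characterization of dendroids and an inverse limit with retractions as bonding maps

**Theorem 2.** *For an arcwise connected continuum $X$ the following are equivalent:*

1. *$X$ is a dendroid;*
2. *for each $\varepsilon>0$ there are a tree $T\subset X$ and a retraction $X\to T$ which is an $\varepsilon$-mapping;*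
3. *for each $\varepsilon>0$ and each tree $T_0\subset X$ there are a tree $T$ with $T_0\subset T\subset X$ and a retraction $X\to T$ moving each point by less than $\varepsilon$.*

*Proof.* (1)⇒(3) is Theorem 1, applied with $3\varepsilon$ in place of $\varepsilon$. (3)⇒(2): take $T_0$ a point and use $\varepsilon/3$; fibers then have diameter at most $2\varepsilon/3$.

(2)⇒(1): we must prove hereditary unicoherence. Suppose $A,B$ are subcontinua with $A\cap B=P\sqcup Q$, where $P,Q$ are nonempty, closed and disjoint. Let $\eta=\frac14\operatorname{dist}(P,Q)$. There is $\delta\in(0,\eta)$ such that $a\in A$, $b\in B$, $d(a,b)<\delta$ imply $d(a,P\cup Q)\le\eta$: otherwise there would be $a_n\in A$, $b_n\in B$ with $d(a_n,b_n)\to0$ and $d(a_n,P\cup Q)>\eta$, and a limit point would lie in $A\cap B$ but not in $P\cup Q$. Let $r:X\to T$ be a $\delta$-mapping to a tree. Then $I=r(A)\cap r(B)$ is connected, since $T$ is hereditarily unicoherent. For $y\in I$ every point of $A\cap r^{-1}(y)$ has distance $<\delta$ from a point of $B\cap r^{-1}(y)$, so it is within $\eta$ of $P$ or of $Q$. As $\operatorname{diam}r^{-1}(y)<\eta$ and $\operatorname{dist}(P,Q)=4\eta$,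 exactly one alternative holds for the whole set $A\cap r^{-1}(y)$: a point near $P$ and a point near $Q$ in it would give $\operatorname{dist}(P,Q)<3\eta$. So $I$ is the disjoint union of
$$I\cap r(\{a\in A:d(a,P)\le\eta\})\quad\text{and}\quad I\cap r(\{a\in A:d(a,Q)\le\eta\}).$$
These sets are closed, and they are nonempty, since they contain $r(P)$ and $r(Q)$ respectively. This contradicts the connectedness of $I$. So $X$ is hereditarily unicoherent. $\square$

**Theorem 3.** *Every dendroid $X$ contains trees $T_1\subset T_2\subset\cdots$ with retractions $r_n:X\to T_n$ converging uniformly to $\mathrm{id}_X$ such that $X$ is homeomorphic to $\varprojlim(T_n,\ r_n|_{T_{n+1}})$, an inverse limit of trees whose bonding maps are retractions.*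

In the fans of Section 1 one can take the trees $T_N$ and retractions $r_N$ given there, as long as only $T_1\subset T_2\subset\cdots$ and $r_N\to\mathrm{id}$ are asked for. In general the $r_n$ must be chosen so small that long compositions still converge.

*Proof.* **Step 1: choice of $r_n$.** Write $R_{k,m}=r_kr_{k+1}\cdots r_m$. Let $T_0$ be a point. By Theorem 1 choose inductively $T_n\supset T_{n-1}$ and $r_n$ with $d(r_n(x),x)\le\varepsilon_n\le2^{-n}$ for all $x$, where $\varepsilon_n>0$ is so small that $d(x,y)\le\varepsilon_n$ implies $d(R_{k,n-1}(x),R_{k,n-1}(y))<2^{-n}$ for all $1\le k<n$. This is possible by uniform continuity of the finitely many maps $R_{k,n-1}$. In particular $r_n\to\mathrm{id}_X$ uniformly.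

**Step 2: limit maps.** Since $R_{k,m}(x)=R_{k,m-1}(r_m(x))$, we have $d(R_{k,m}(x),R_{k,m-1}(x))<2^{-m}$ for $m>k$. So $R_{k,m}\to R_k:X\to T_k$ uniformly as $m\to\infty$, and $R_k$ is continuous. From $r_kR_{k+1,m}=R_{k,m}$ we get $r_kR_{k+1}=R_k$. Moreover $d(R_k(x),x)\le d(R_k(x),r_k(x))+d(r_k(x),x)\le2^{-k}+2^{-k}$.

**Step 3: the homeomorphism.** By Step 2, $h(x)=(R_k(x))_k$ is a continuous map of $X$ into $\varprojlim(T_k,r_k|_{T_{k+1}})$, and it is injective because $R_k(x)\to x$. For surjectivity let $(y_k)$ be a point of the limit. Then $d(y_k,y_{k+1})=d(r_k(y_{k+1}),y_{k+1})\le2^{-k}$, so $y_k\to y$ for some $y\in X$. For $m\ge k$ we have $y_k=R_{k,m}(y_{m+1})$, and the right side tends to $R_k(y)$ as $m\to\infty$, because $R_{k,m}\to R_k$ uniformly and $R_k$ is continuous. So $h(y)=(y_k)$. A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism, so $h$ is one. The bonding map $r_n|_{T_{n+1}}:T_{n+1}\to T_n$ is a retraction because $T_n\subset T_{n+1}$. $\square$
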